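\title{Multiplicity lists from the degrees of a tree:\\ a proof of the degree conjecture}

\begin{abstract}
Let $T$ be a tree whose vertices of degree at least $3$ have degrees $d_1,\dots,d_k$. We prove that some real symmetric matrix with graph $T$ has eigenvalue multiplicities $d_1-1,\dots,d_k-1,1,\dots,1$. This is the degree conjecture. The simple eigenvalues can be prescribed arbitrarily, and the multiplicity $d_i-1$ can be split according to any partition of $d_i$. The matrix is built from the leaves upward. At each vertex we start from a block diagonal matrix and switch on the new edges with the implicit function theorem, keeping the eigenvalue conditions independent to first order.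
\end{abstract}

\section{The degree conjecture}

Let $G$ be a simple undirected graph on $n$ vertices, and let $\mathcal S(G)$ be the set of real symmetric $n\times n$ matrices $A=(a_{ij})$ whose graph is $G$: for $i\neq j$ the entry $a_{ij}$ is nonzero exactly when $\{i,j\}$ is an edge, and the diagonal entries are arbitrary. We call the entries at edges the \emph{edge entries}. The \emph{unordered multiplicity list} of $A$ is the multiset of the multiplicities of its distinct eigenvalues; its sum is $n$. The lists that occur in $\mathcal S(G)$ measure how far the zero pattern $G$ allows eigenvalues to repeat. For a set $V$ of vertices, $A[V]$ is the principal submatrix on $V$, and $A(v)$ is $A$ with row and column $v$ deleted. If $G=T$ is a tree, the \emph{branches} at $v$ are the $\deg v$ components of $T-v$, and $A(v)$ is the direct sum of the matrices $A[V]$ over the branches $V$.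

Two families show what to expect. On a path, the eigenvalue equations determine the entries of an eigenvector one after the other from its entry at an end vertex, so every eigenvalue is simple and the only list is $1,\dots,1$. On the star $K_{1,d}$, put the same number $\lambda$ on the diagonal at all $d$ leaves. Every vector supported on the leaves and orthogonal to the vector of edge entries is an eigenvector for $\lambda$, so $\lambda$ has multiplicity at least $d-1$. The star generalizes: if $w$ is a vertex of degree $d$ in a tree and $\lambda$ is an eigenvalue of all $d$ branches at $w$, then $\lambda$ has multiplicity at least $d$ in $A(w)$, and so at least $d-1$ in $A$ by Cauchy interlacing. For one vertex $w$ this is easy to arrange, by adding a suitable constant to the diagonal of each branch. The bound $d-1$ forces a repeated eigenvalue exactly when $d\ge3$. Call a vertex of degree at least $3$ a vertex of \emph{high degree}. It is natural to ask whether all vertices of high degree can be used at once, each for its own eigenvalue. This is the following conjecture, posed in \cite{implicit}.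

\begin{quote}
\textbf{Degree conjecture.} Let $T$ be a tree and let $d_1\ge d_2\ge\dots\ge d_k>2$ be the degrees of its vertices of high degree. Then some $A\in\mathcal S(T)$ has the unordered multiplicity list $d_1-1,d_2-1,\dots,d_k-1,1,\dots,1$, where the number of $1$'s makes the sum equal to the number of vertices of $T$.
\end{quote}

For $n=1$ the list is $1$ and there is nothing to prove. From now on $T$ is a tree on $n\ge2$ vertices, $v_1,\dots,v_k$ ($k\ge0$) are its vertices of high degree, $d_i=\deg v_i$, and $D$ is the number of vertices of degree $2$. Since $\sum_v(\deg v-1)=n-2$, we have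
\begin{equation}\label{eq:count}
n=\sum_{i=1}^k(d_i-1)+D+2 ,
\end{equation}
so the list in the conjecture ends with $D+2$ ones. This count suggests a plan. Choose distinct numbers $\lambda_1,\dots,\lambda_k$, make $\lambda_i$ an eigenvalue of every branch at $v_i$, and make sure that $A$ has $D+2$ further distinct eigenvalues. The lower bounds on the multiplicities then add up to $n$, so all of them are equalities.

\begin{example}\label{ex:double}
Let $u,v$ be adjacent vertices of degree $3$, each with two leaves, so that $n=6$ and $D=0$. Let all edge entries be $1$, and let the diagonal entries be $0$ at $u$ and $v$, $1$ at the leaves of $u$, and $-1$ at the leaves of $v$. Two branches at $u$ are leaves with entry $1$. The third consists of $v$ and its leaves, and the vector with entries $2$ at $v$ and $1$ at each leaf is an eigenvector of it for the eigenvalue $1$. In the same way the vector with entries $-2$ at $u$ and $1$ at each leaf of $u$ shows that $-1$ is an eigenvalue of the third branch at $v$. So $1$ and $-1$ have multiplicity at least $2$. Since $\operatorname{tr}A=0$ and $\operatorname{tr}A^2=14$, the last two eigenvalues have sum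 $0$ and sum of squares $10$. They are $\pm\sqrt5$, and the list is $2,2,1,1$.
\end{example}

In general the branches at different vertices overlap, and a change made for $v_i$ disturbs the branches at $v_j$. A parameter count is still favorable. The plan imposes $\sum_id_i$ conditions on branches, and prescribing the other eigenvalues adds $D+2$ more, which is $n+k$ conditions by \eqref{eq:count}. There are $2n-1$ free entries, and $k\le n-2$. One would therefore guess that the conjecture holds with room to spare, and it does.

\begin{theorem}\label{thm:A}
For every set $\Gamma$ of $D+2$ distinct real numbers there are a matrix $A\in\mathcal S(T)$ with all edge entries positive and distinct real numbers $\lambda_1,\dots,\lambda_k\notin\Gamma$ such that the spectrum of $A$ consists of $\lambda_i$ with multiplicity exactly $d_i-1$ $(1\le i\le k)$ and the elements of $\Gamma$, each simple. In particular, the degree conjecture holds for all trees.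
\end{theorem}

\begin{theorem}\label{thm:B}
For each $i$ let $d_i=s_{i,1}+\dots+s_{i,p_i}$ with positive integers $s_{i,j}$, and let $\Gamma$ be a set of $D+2$ distinct real numbers. There is a matrix $A\in\mathcal S(T)$ that has distinct eigenvalues of multiplicities $s_{i,j}-1$, one for each pair $(i,j)$ with $s_{i,j}\ge2$, and whose other eigenvalues are all simple, the elements of $\Gamma$ being among them. In particular, for any $1\le m_i\le d_i-1$ the list $m_1,\dots,m_k,1,\dots,1$ is realized. For the stars $K_{1,d}$ with $d\ge3$, the lists obtained in this way are all the possible lists.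
\end{theorem}

For instance, at a vertex of degree $6$ the partition $6=3+3$ replaces the multiplicity $5$ by the multiplicities $2,2,1$.

The proof is an induction on rooted subtrees. At each vertex $c$ we place the matrices already built for the subtrees of its children on the diagonal, with zero entries on the edges from $c$ to its children, and then make these entries small and positive while correcting the others by the implicit function theorem. For this the induction hypothesis must say that the conditions hold and also that they are independent to first order. The count above shows the difficulty. Each new vertex brings one diagonal entry, but there are $k$ more conditions than vertices, so at each vertex of high degree one condition has to be met with the help of the new edge entries, and these are zero at the starting point. Section~\ref{sec:star} shows by hand how this works for a star, and Section~\ref{sec:branching} does it in general. The same first-order independence gives Theorem~\ref{thm:B} in Section~\ref{sec:split}.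

\section{Interlacing, perturbation and branches}\label{sec:tools}

All matrices are real symmetric, and eigenvalues are counted with multiplicity. The vector $\mathbf 1_v$ has entry $1$ at $v$ and $0$ elsewhere. The first two lemmas are textbook facts.

\begin{lemma}[Cauchy interlacing]\label{lem:cauchy}
Let $\beta_1\le\dots\le\beta_N$ be the eigenvalues of $M$ and $\eta_1\le\dots\le\eta_{N-1}$ those of $M(v)$. Then $\beta_l\le\eta_l\le\beta_{l+1}$ for all $l$. In particular, the multiplicities of a real number $x$ in $M$ and in $M(v)$ differ by at most $1$.
\end{lemma}

We say that $x$ is an eigenvalue of $M$ \emph{visible at} the index $v$ if $x$ is a simple eigenvalue of $M$ and its eigenvector is nonzero at $v$.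

\begin{lemma}[perturbation]\label{lem:pert}
Let $K$ be a compact interval whose endpoints are not eigenvalues of $M_0$. The following hold for all $M$ close enough to $M_0$.
\begin{itemize}
\item[(i)] $M$ and $M_0$ have the same number of eigenvalues in $K$.
\item[(ii)] If this number is $1$, the eigenvalue $\theta(M)$ of $M$ in $K$ is a real-analytic function of $M$, and the orthogonal projection onto its eigenline is a continuous function of $M$. If $\theta(M_0)$ is visible at $v$ in $M_0$, then $\theta(M)$ is visible at $v$ in $M$.
\item[(iii)] Fix $x\in\mathbb R$. If $x$ is not an eigenvalue of $M_0$, it is not an eigenvalue of $M$. If $x$ is visible at $v$ in $M_0$, then in $M$ it is either not an eigenvalue or visible at $v$.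
\end{itemize}
\end{lemma}

The last sentence of (ii) holds because the $(v,v)$ entry of the projection is $y(v)^2$ for a unit eigenvector $y$. Part (iii) is (i) and (ii) for a short interval $K$ around $x$.

The analytic implicit function theorem says the following: if $F(s,X)$ is analytic near $(s_0,X_0)\in\mathbb R^a\times\mathbb R^N$ with values in $\mathbb R^N$, $F(s_0,X_0)=0$, and the derivative of $F$ in $X$ at $(s_0,X_0)$ is invertible, then there is an analytic function $X(s)$ near $s_0$ with $X(s_0)=X_0$ and $F(s,X(s))=0$. We use it mostly in the following form.

\begin{lemma}\label{lem:ift}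
Let $W_0$ be a subspace of a finite-dimensional real vector space $W$, let $A_0,E\in W$, and let $\theta$ be an analytic map from a neighborhood of $A_0$ to $\mathbb R^J$, with $J$ finite. Suppose that $D\theta(A_0)$ maps $W_0$ onto $\mathbb R^J$. Then $D\theta(A)$ is surjective for all $A$ near $A_0$, and there is an analytic map $X(\varepsilon,\tau)\in W_0$, defined for $(\varepsilon,\tau)$ near $(0,\theta(A_0))$, with $X(0,\theta(A_0))=0$ and
\[
\theta\bigl(A_0+\varepsilon E+X(\varepsilon,\tau)\bigr)=\tau .
\]
\end{lemma}

\begin{proof}
Let $W_1\subset W_0$ be a complement of $W_0\cap\ker D\theta(A_0)$ in $W_0$. Then $D\theta(A_0)$ is a bijection from $W_1$ to $\mathbb R^J$, and so is $D\theta(A)$ for $A$ near $A_0$, by continuity of the determinant. Apply the implicit function theorem to $F(\varepsilon,\tau,X)=\theta(A_0+\varepsilon E+X)-\tau$ with $X\in W_1$.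
\end{proof}

Interlacing gives only lower bounds for multiplicities. The next lemma gives the exact multiplicity when the eigenvalue is visible from the deleted vertex. It is the place where the structure of a tree enters: each branch is joined to the deleted vertex by a single edge.

\begin{lemma}[branch lemma]\label{lem:branch}
Let $M$ be indexed by $\{c\}\sqcup P_1\sqcup\dots\sqcup P_m$, and suppose that its only nonzero entries between different parts are $M_{c,e_i}=M_{e_i,c}=b_i\neq0$ with $e_i\in P_i$. Let $x\in\mathbb R$ be an eigenvalue of exactly $s$ of the blocks $M[P_i]$, and suppose that in each of these $s$ blocks it is visible at $e_i$.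
\begin{itemize}
\item[(a)] If $s\ge1$, then $x$ has multiplicity exactly $s-1$ in $M$.
\item[(b)] If $s\le1$ and $x$ is a simple eigenvalue of $M$, then $x$ is visible at $c$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $Mz=xz$. The rows in $P_i$ read
\begin{equation}\label{eq:rows}
(M[P_i]-x)\,z|_{P_i}=-z_cb_i\mathbf 1_{e_i}.
\end{equation}

(a) Let $y_i$ be the eigenvector of $M[P_i]$ for $x$ in each of the $s$ blocks. Taking the inner product of \eqref{eq:rows} with one $y_i$ gives $0=z_cb_iy_i(e_i)$, so $z_c=0$. Then \eqref{eq:rows} says that $z|_{P_i}=t_iy_i$ in the $s$ blocks and $z|_{P_i}=0$ in the others, and row $c$ reads $\sum_ib_iy_i(e_i)t_i=0$. Conversely, every such $z$ solves $Mz=xz$. One linear equation with nonzero coefficients in $s$ unknowns has a solution space of dimension $s-1$.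

(b) By (a), $s=1$ would mean that $x$ is not an eigenvalue of $M$, so $s=0$. If $z_c=0$, then \eqref{eq:rows} gives $z|_{P_i}=0$ for all $i$, and $z=0$.
\end{proof}

Visibility cannot be dropped in (a): if all $s$ eigenvectors $y_i$ vanish at $e_i$, each of them extended by zero is an eigenvector of $M$, and the multiplicity is at least $s$.

\section{Good pairs on rooted subtrees}\label{sec:good}

Root $T$ at a leaf $\rho$. For a vertex $c$ let $T_c$ be the set of its descendants, including $c$, let $\operatorname{ch}(c)$ be the set of its children, and for $c\ne\rho$ let $c^+$ be its parent. Call $c$ \emph{terminal}, \emph{passing} or \emph{branching} if it has $0$, $1$ or at least $2$ children. The root has exactly one child, so it is passing; the other passing vertices are those of degree $2$. The branching vertices are exactly the vertices of high degree, and for these $d_w:=\deg w=|\operatorname{ch}(w)|+1$. Let $H(c)$ be the set of branching vertices in $T_c$, let $p(c)$ be the number of passing vertices in $T_c$, let $\chi(c)=1$ if $c$ is branching and $\chi(c)=0$ otherwise, and put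
\[
q(c)=p(c)+1+\chi(c).
\]
Every vertex of $T_c$ other than $c$ is a child of exactly one vertex of $T_c$. Hence $|T_c|-1=p(c)+\sum_{w\in H(c)}(d_w-1)$, that is,
\begin{equation}\label{eq:size}
|T_c|=q(c)+\sum_{w\in H(c)}(d_w-1)-\chi(c).
\end{equation}
This explains $q(c)$. Inside $T_c$ a branching vertex $w\neq c$ has all its $d_w$ branches and can force the multiplicity $d_w-1$, while $c$, if branching, has only $d_c-1$ branches and can force only $d_c-2$. By \eqref{eq:size}, exactly $q(c)$ eigenvalues are left over, and we prescribe all of them.

Let $\operatorname{Sym}(c)$ be the vector space of symmetric matrices indexed by $T_c$ whose off-diagonal entries vanish at non-edges; edge entries may be zero. It contains $\mathcal S(T_c)$ as an open subset. Given a set $\Gamma$ of $q(c)$ distinct reals and a map $\lambda\colon H(c)\to\mathbb R$, $w\mapsto\lambda_w$, let $I(c)$ be the set of \emph{conditions} in the table below. A condition $\iota$ consists of a vertex set $V_\iota$, a value $x_\iota$ and a vertex $u_\iota\in V_\iota$.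
\begin{center}
\begin{tabular}{llccc}
condition $\iota$ & range & $V_\iota$ & $x_\iota$ & $u_\iota$\\ \hline
$L(e)$ (lower branch) & $e\in\operatorname{ch}(w)$, $w\in H(c)$ & $T_e$ & $\lambda_w$ & $e$\\
$U(w)$ (upper branch) & $w\in H(c)\setminus\{c\}$ & $T_c\setminus T_w$ & $\lambda_w$ & $w^+$\\
$S(\gamma)$ (simple eigenvalue) & $\gamma\in\Gamma$ & $T_c$ & $\gamma$ & $c$
\end{tabular}
\end{center}
Let $A\in\operatorname{Sym}(c)$, and suppose that $x_\iota$ is a simple eigenvalue of $A[V_\iota]$. Fix a compact interval with $x_\iota$ in its interior and no other eigenvalue of $A[V_\iota]$ in it. For $B\in\operatorname{Sym}(c)$ near $A$ let $\theta_\iota(B)$ be the eigenvalue of $B[V_\iota]$ in this interval; it is simple and analytic in $B$ by Lemma~\ref{lem:pert}. If $A'$ is close to $A$, then near $A'$ the function $\theta_\iota$ coincides with the function built in the same way at $A'$ from the value $\theta_\iota(A')$, because both pick out the only eigenvalue of $B[V_\iota]$ in the interval. We use this to pass from a block diagonal matrix to its perturbation without changing notation.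

\begin{definition}\label{def:good}
Let $A\in\mathcal S(T_c)$. The pair $(A,\lambda)$ is \emph{$\Gamma$-good for $c$} if
\begin{itemize}
\item[(G1)] the numbers $\lambda_w$, $w\in H(c)$, are distinct and not in $\Gamma$;
\item[(G2)] for every $\iota\in I(c)$, $x_\iota$ is an eigenvalue of $A[V_\iota]$ visible at $u_\iota$;
\item[(G3)] the map $\theta^c=(\theta_\iota)_{\iota\in I(c)}$, from a neighborhood of $A$ in $\operatorname{Sym}(c)$ to $\mathbb R^{I(c)}$, has surjective derivative at $A$.
\end{itemize}
\end{definition}

The requirements have different roles. The spectrum of $A$ is determined by (G1) and the eigenvalue part of (G2). Simplicity makes $\theta^c$ an analytic map, and (G3) is the hypothesis of Lemma~\ref{lem:ift} at the next level. Visibility for the conditions $S(\gamma)$ is what allows the branch lemma to be applied at the parent of $c$. Visibility for $L(e)$ and $U(w)$ is carried along for Theorem~\ref{thm:B}. By \eqref{eq:size},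
\begin{equation}\label{eq:number}
|I(c)|=\sum_{w\in H(c)}(d_w-1)+|H(c)|-\chi(c)+q(c)=|T_c|+|H(c)| ,
\end{equation}
so, compared with its children, a passing vertex adds one condition and a branching vertex adds two.

\begin{lemma}\label{lem:spectrum}
If $(A,\lambda)$ is $\Gamma$-good for $c$, the spectrum of $A$ consists of the elements of $\Gamma$, each simple, of $\lambda_w$ with multiplicity $d_w-1$ for $w\in H(c)\setminus\{c\}$, and, if $c$ is branching, of $\lambda_c$ with multiplicity $d_c-2\ge1$.
\end{lemma}

\begin{proof}
For $w\in H(c)\setminus\{c\}$, the matrix $A(w)$ is the direct sum of the $d_w$ blocks on $T_e$ $(e\in\operatorname{ch}(w))$ and $T_c\setminus T_w$, and each has the eigenvalue $\lambda_w$. By interlacing, $\lambda_w$ has multiplicity at least $d_w-1$ in $A$. If $c$ is branching, $A(c)$ has $d_c-1$ blocks with eigenvalue $\lambda_c$, which gives multiplicity at least $d_c-2$. These numbers and the $q(c)$ elements of $\Gamma$ are distinct by (G1), and the lower bounds add up to $|T_c|$ by \eqref{eq:size}. So all are equalities.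
\end{proof}

The statement proved by induction has one more ingredient, a finite set $Z$ of forbidden values. It keeps the numbers $\lambda_w$ from different subtrees apart.

\begin{proposition}\label{prop:main}
For every vertex $c$, every set $\Gamma$ of $q(c)$ distinct reals and every finite set $Z\subset\mathbb R$ there is a $\Gamma$-good pair $(A,\lambda)$ for $c$ such that all edge entries of $A$ are positive and $\lambda_w\notin Z$ for all $w\in H(c)$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:A} from Proposition~\ref{prop:main}]
Take $c=\rho$. Then $T_\rho=T$, $p(\rho)=D+1$ and $\chi(\rho)=0$, so $q(\rho)=D+2$. Because the root is a leaf, every vertex of high degree lies in $H(\rho)\setminus\{\rho\}$ and receives its full multiplicity $d_w-1$ in Lemma~\ref{lem:spectrum}. Put $\lambda_i=\lambda_{v_i}$; these numbers are distinct and not in $\Gamma$ by (G1).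
\end{proof}

Proposition~\ref{prop:main} is proved by induction on $|T_c|$. If $c$ is terminal, then $q(c)=1$, $\Gamma=\{\gamma\}$ and $I(c)=\{S(\gamma)\}$; take $A=(\gamma)$, for which $\theta^c$ is the identity of $\mathbb R$. Passing vertices are treated in Section~\ref{sec:passing} and branching vertices in Section~\ref{sec:branching}. In both cases, if $c$ has children $e_1,\dots,e_m$, we write
\[
\operatorname{Sym}_0(c)=\mathbb R\oplus\operatorname{Sym}(e_1)\oplus\dots\oplus\operatorname{Sym}(e_m)
\]
for the subspace of $\operatorname{Sym}(c)$ of matrices that vanish at the edges $ce_i$, and $E\in\operatorname{Sym}(c)$ for the matrix with entries $1$ at these edges and $0$ elsewhere. If $A_i\in\mathcal S(T_{e_i})$ have positive edge entries and $A_0=(a)\oplus A_1\oplus\dots\oplus A_m$, then $A_0+\varepsilon E+X$ has positive edge entries for $\varepsilon>0$ and small $X\in\operatorname{Sym}_0(c)$: they equal $\varepsilon$ at the edges $ce_i$ and are close to those of the $A_i$ elsewhere.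

\section{A branching vertex with terminal children}\label{sec:star}

Let $c$ have $m\ge2$ children $e_1,\dots,e_m$, all terminal. Then $q(c)=2$; write $\Gamma=\{\alpha,\gamma\}$. The conditions $L(e_i)$ say that the diagonal entries at the children equal $\lambda_c$, and $S(\alpha)$, $S(\gamma)$ prescribe the two other eigenvalues. These are $m+2$ conditions, and there are only $m+1$ diagonal entries, so (G3) cannot come from $\operatorname{Sym}_0(c)$.

Start from the diagonal matrix $A_0$ with entry $\gamma$ at $c$ and $\alpha$ at every child. Its eigenvalue $\alpha$ has multiplicity $m$, and we want to split it into the simple eigenvalue $\alpha$ and a nearby eigenvalue $\lambda_c$ of multiplicity $m-1$. At $A_0$ the function $\theta_{S(\alpha)}$ is not defined, so we set the condition $S(\alpha)$ aside and let the common value at the children float. Let $A(\varepsilon,t)$ have entry $\alpha+t$ at the children, $\varepsilon$ at the edges and $b$ at $c$. The vectors supported on the children with sum $0$ give the eigenvalue $\alpha+t$ with multiplicity $m-1$. On the span of $\mathbf 1_c$ and $m^{-1/2}\sum_i\mathbf 1_{e_i}$ the matrix acts as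
\[
\begin{pmatrix} b&\sqrt m\,\varepsilon\\ \sqrt m\,\varepsilon&\alpha+t\end{pmatrix}.
\]
The number $\gamma$ is an eigenvalue of this block when $(b-\gamma)(\alpha+t-\gamma)=m\varepsilon^2$, which determines $b$. One eigenvalue remains, and the trace gives it:
\[
\nu(\varepsilon,t)=b+\alpha+t-\gamma=\alpha+t+\frac{m\varepsilon^2}{\alpha+t-\gamma}.
\]
Three things are visible. First, $\nu$ is analytic at $(0,0)$, although $\alpha$ is a multiple eigenvalue of $A_0$. Second, $\nu(0,t)=\alpha+t$, so the equation $\nu=\alpha$, that is $t(t+\alpha-\gamma)=-m\varepsilon^2$, has an analytic solution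
\[
t(\varepsilon)=-\frac{m\varepsilon^2}{\alpha-\gamma}+O(\varepsilon^4),
\]
which is nonzero for $\varepsilon\neq0$; so $\lambda_c=\alpha+t(\varepsilon)$ differs from $\alpha$. Third, $\partial_\varepsilon\nu=2m\varepsilon/(\alpha+t-\gamma)$ vanishes at $\varepsilon=0$ but not for $\varepsilon\neq0$. Varying $\varepsilon$ with $t$ fixed moves the eigenvalue $\nu$ to first order and keeps all other conditions fixed. This is the missing direction for (G3), and it appears only after the edges are switched on. For $m=2$, $\alpha=0$, $\gamma=3$, $\varepsilon=1$ we may take $t=1$ and $b=2$; the matrix with rows $(2,1,1)$, $(1,1,0)$, $(1,0,1)$ has the eigenvalues $0$, $3$ and $\lambda_c=1$.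

In the general case there is no formula for $\nu$. The trace still shows that it is analytic, the branch lemma shows that $t(\varepsilon)\neq0$, and analyticity turns this into $\partial_\varepsilon\nu\ne0$.

\section{The induction step at a passing vertex}\label{sec:passing}

Let $c$ be passing with child $e$. Then $H(c)=H(e)$ and $q(c)=p(e)+2=q(e)+1-\chi(e)$. One condition is new, and the diagonal entry $a$ at $c$ is chosen to satisfy it.
\begin{itemize}
\item If $e$ is branching, then $q(e)=q(c)$ and the new condition is $\iota_*=U(e)$, whose vertex set is $T_c\setminus T_e=\{c\}$. Put $\Gamma_e=\Gamma$, let $(A_e,\lambda)$ be $\Gamma_e$-good for $e$ with positive edge entries and all $\lambda_w\notin Z$, and put $a=\lambda_e$.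
\item If $e$ is not branching, then $q(e)=q(c)-1$. Pick $\gamma_*\in\Gamma$; the new condition is $\iota_*=S(\gamma_*)$. Put $\Gamma_e=\Gamma\setminus\{\gamma_*\}$, let $(A_e,\lambda)$ be $\Gamma_e$-good for $e$ with positive edge entries and all $\lambda_w\notin Z\cup\{\gamma_*\}$, and put $a=\gamma_*$.
\end{itemize}
In both cases (G1) holds for $c$, the labels satisfy $I(c)=I(e)\sqcup\{\iota_*\}$, and $a$ is different from the elements of $\Gamma_e$ and from the $\lambda_w$ with $w\neq e$.

Let $A_0=(a)\oplus A_e$. We check that $x_\iota$ is a simple eigenvalue of $A_0[V_\iota]$ for each $\iota\in I(c)$, and compute $\theta_\iota$ on $B=(b)\oplus B_e\in\operatorname{Sym}_0(c)$ near $A_0$.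
\begin{itemize}
\item $L(e')$: the set $T_{e'}$ lies in $T_e$, so nothing changes.
\item $U(w)$, $w\ne e$: the submatrix is $(b)\oplus B_e[T_e\setminus T_w]$. Since $a\neq\lambda_w$, the value $\lambda_w$ is simple at $A_0$, and the eigenvalue near it comes from the second summand.
\item $S(\gamma)$, $\gamma\in\Gamma_e$: the submatrix is $(b)\oplus B_e$. Since $a\neq\gamma$, the value $\gamma$ is simple at $A_0$, and the eigenvalue near it comes from $B_e$.
\item $\iota_*=U(e)$: the submatrix is $(b)$, and $a=\lambda_e$.
\item $\iota_*=S(\gamma_*)$: by Lemma~\ref{lem:spectrum}, $\gamma_*$ is not an eigenvalue of $A_e$, so it is simple at $A_0$ and the eigenvalue near it is $b$.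
\end{itemize}
So $\theta^c$ is defined near $A_0$, $\theta^c(A_0)=(x_\iota)_\iota$, and on $\operatorname{Sym}_0(c)$ it is the map $(b)\oplus B_e\mapsto(b,\theta^e(B_e))$ with $b$ in the coordinate $\iota_*$. By (G3) for $e$, $D\theta^c(A_0)$ maps $\operatorname{Sym}_0(c)$ onto $\mathbb R^{I(c)}$. Lemma~\ref{lem:ift} gives, for small $\varepsilon>0$, a matrix
\[
A=A_0+\varepsilon E+X(\varepsilon,\theta^c(A_0))
\]
close to $A_0$ with positive edge entries, with $\theta^c(A)=\theta^c(A_0)$, and with $D\theta^c(A)$ surjective. Thus (G3) holds, and each $x_\iota$ is a simple eigenvalue of $A[V_\iota]$. It remains to check visibility.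

For the conditions $L(e')$ and $U(w)$ visibility holds at $A_0$: for $L(e')$ and for $U(w)$ with $w\neq e$ the eigenvector is the one for $A_e$, extended by zero if necessary, and $u_\iota$ is the same vertex; for $U(e)$ the eigenvector is $\mathbf 1_c$ and $e^+=c$. It persists at $A$ by Lemma~\ref{lem:pert}(ii). For $S(\gamma)$ with $\gamma\in\Gamma_e$ this argument is not available, because the eigenvector of $A_0$ vanishes at $c$. We use Lemma~\ref{lem:branch}(b) for $A$ with the single part $T_e$. If $\gamma\in\Gamma_e$, then $\gamma$ is visible at $e$ in $A_e$, so in $A[T_e]$ it is not an eigenvalue or it is visible at $e$, by Lemma~\ref{lem:pert}(iii). The number $\gamma_*$ is not an eigenvalue of $A_e$, and so not of $A[T_e]$. Hence every $\gamma\in\Gamma$ is visible at $c$, and $(A,\lambda)$ is $\Gamma$-good.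

\section{The induction step at a branching vertex}\label{sec:branching}

Let $c$ be branching with children $e_1,\dots,e_m$, where $m=d_c-1\ge2$, ordered so that exactly $e_1,\dots,e_r$ are branching $(0\le r\le m)$. Then $p(c)=\sum_ip(e_i)$, $q(c)=p(c)+2$, and $H(c)\setminus\{c\}$ is the disjoint union of the $H(e_i)$. As in Section~\ref{sec:star}, fix $\alpha\in\Gamma$; it will be an eigenvalue of all $m$ blocks. Put $\Gamma'=\Gamma\setminus\{\alpha\}$, so that $|\Gamma'|=1+\sum_ip(e_i)$.

\subsection*{Step 1: choice of the blocks}
A new difficulty appears when $r\ge2$. For each branching child $e_i$, the upper branch $T_c\setminus T_{e_i}$ must have the eigenvalue $\lambda_{e_i}$. At the block diagonal matrix this branch consists of the entry $a$ at $c$ and the blocks of the siblings of $e_i$. The entry $a$ can serve one child only, so the other values must be eigenvalues of siblings. This is why the induction prescribes the simple eigenvalues freely. We use a chain: $a=\lambda_{e_1}$, and $\lambda_{e_{i+1}}$ is prescribed in the block of $e_i$. The summand $\chi(e_i)$ in $q(e_i)$ provides the room.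

If $r\ge1$, partition $\Gamma'=\Gamma'_1\sqcup\dots\sqcup\Gamma'_m$ with $|\Gamma'_r|=p(e_r)+1$ and $|\Gamma'_i|=p(e_i)$ for $i\neq r$. If $r=0$, pick $\gamma_*\in\Gamma'$ and partition $\Gamma'\setminus\{\gamma_*\}=\Gamma'_1\sqcup\dots\sqcup\Gamma'_m$ with $|\Gamma'_i|=p(e_i)$. For $i=m,m-1,\dots,1$, in this order, put
\[
\Gamma_i=\begin{cases}\{\alpha\}\cup\Gamma'_i\cup\{\lambda_{e_{i+1}}\}&\text{if }1\le i\le r-1,\\ \{\alpha\}\cup\Gamma'_i&\text{otherwise,}\end{cases}
\]
and choose by induction a $\Gamma_i$-good pair for $e_i$, with matrix $A_i$ and values $\lambda_w$ $(w\in H(e_i))$, with positive edge entries, and with the $\lambda_w$ outside $Z\cup\Gamma$ and different from all values chosen before. The induction hypothesis applies because $|\Gamma_i|=q(e_i)$: for $i\le r-1$ the number $\lambda_{e_{i+1}}\notin\Gamma$ has already been chosen and $|\Gamma_i|=p(e_i)+2$; for $i=r$ also $|\Gamma_i|=p(e_i)+2$; and for $i>r$, $|\Gamma_i|=p(e_i)+1$. Now all $\lambda_w$ with $w\in H(c)\setminus\{c\}$ are distinct and lie outside $Z\cup\Gamma$. Put $a=\lambda_{e_1}$ if $r\ge1$ and $a=\gamma_*$ if $r=0$, and let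
\[
A_0=(a)\oplus A_1\oplus\dots\oplus A_m .
\]

For example, let $c$ have two children $e_1,e_2$, each with two terminal children, and let $\Gamma=\{\alpha,\gamma\}$. Then $\Gamma_2=\{\alpha,\gamma\}$, $\Gamma_1=\{\alpha,\lambda_{e_2}\}$ and $a=\lambda_{e_1}$. The block $A_2$ has eigenvalues $\alpha,\gamma,\lambda_{e_2}$ and $A_1$ has $\alpha,\lambda_{e_2},\lambda_{e_1}$. So $A_0$ has $\lambda_{e_1},\lambda_{e_2},\alpha$ twice each and $\gamma$ once. This is the spectrum required by Lemma~\ref{lem:spectrum}, except that one copy of $\alpha$ must become $\lambda_c$.

\subsection*{Step 2: which block carries which condition}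
By Lemma~\ref{lem:spectrum}, the eigenvalues of $A_j$ are the elements of $\Gamma_j$ and the $\lambda_w$ with $w\in H(e_j)$. Since the $\lambda$'s are distinct and outside $\Gamma$, a value $\lambda_w$ is an eigenvalue of $A_j$ only if $w\in H(e_j)$ or $w=e_{j+1}$ with $j\le r-1$, and an element of $\Gamma$ is an eigenvalue of $A_j$ only if it lies in $\{\alpha\}\cup\Gamma'_j$. Together with (G2) for the conditions $S(\cdot)$ of the blocks, this gives four facts.
\begin{itemize}
\item[(O1)] If $w\in H(e_i)\setminus\{e_i\}$, then $\lambda_w\neq a$, and $\lambda_w$ is not an eigenvalue of $A_j$ for $j\neq i$, because $w$ is not a child of $c$.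
\item[(O2)] If $r\ge1$, then $\lambda_{e_1}=a$ is not an eigenvalue of $A_j$ for $j\neq1$. For $2\le i\le r$, $\lambda_{e_i}\neq a$ is visible at $e_{i-1}$ in $A_{i-1}$ and is not an eigenvalue of $A_j$ for $j\neq i-1,i$.
\item[(O3)] If $\gamma\in\Gamma'_i$, then $\gamma\neq a$, $\gamma$ is visible at $e_i$ in $A_i$, and it is not an eigenvalue of $A_j$ for $j\neq i$. If $r=0$, then $\gamma_*=a$ is not an eigenvalue of any $A_j$.
\item[(O4)] $\alpha\neq a$, and $\alpha$ is visible at $e_i$ in $A_i$ for every $i$.
\end{itemize}

Let $J=I(c)\setminus\{S(\alpha)\}$. The value $\lambda_c$ is not yet chosen; for the conditions $L(e_i)$ we use the provisional value $\alpha$. We check that each value is a simple eigenvalue of $A_0[V_\iota]$, so that $\theta_J=(\theta_\iota)_{\iota\in J}$ is defined near $A_0$, and compute $\theta_J$ on $B=(b)\oplus B_1\oplus\dots\oplus B_m\in\operatorname{Sym}_0(c)$. Write $S_i(x)$ for the condition $S(x)$ in $I(e_i)$.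
\begin{itemize}
\item $L(e)$ with $e^+\in H(e_i)$: the set $T_e$ lies in $T_{e_i}$, and $\theta_{L(e)}$ is the coordinate $L(e)$ of $\theta^{e_i}(B_i)$.
\item $L(e_i)$: the submatrix is $B_i$, and by (O4) the eigenvalue near $\alpha$ is the coordinate $S_i(\alpha)$.
\item $U(w)$ with $w\in H(e_i)\setminus\{e_i\}$: the submatrix is $(b)\oplus B_i[T_{e_i}\setminus T_w]\oplus\bigoplus_{j\neq i}B_j$. By (O1) only the second summand has an eigenvalue near $\lambda_w$, the coordinate $U(w)$ of $\theta^{e_i}(B_i)$.
\item $U(e_i)$ with $1\le i\le r$: the submatrix is $(b)\oplus\bigoplus_{j\neq i}B_j$. By (O2) the only eigenvalue near $\lambda_{e_i}$ is $b$ if $i=1$, and the coordinate $S_{i-1}(\lambda_{e_i})$ if $i\ge2$.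
\item $S(\gamma)$ with $\gamma\in\Gamma'$: the submatrix is $B$. By (O3) the only eigenvalue near $\gamma$ is the coordinate $S_i(\gamma)$ if $\gamma\in\Gamma'_i$, and $b$ if $\gamma=\gamma_*$.
\end{itemize}
In this list every coordinate of every $\theta^{e_i}(B_i)$ occurs exactly once, by the definition of $\Gamma_i$, and $b$ occurs exactly once: for $U(e_1)$ if $r\ge1$ and for $S(\gamma_*)$ if $r=0$. So on $\operatorname{Sym}_0(c)$ the map $\theta_J$ is $B\mapsto(b,\theta^{e_1}(B_1),\dots,\theta^{e_m}(B_m))$ up to a permutation of coordinates, and by (G3) for the blocks, $D\theta_J(A_0)$ maps $\operatorname{Sym}_0(c)$ onto $\mathbb R^J$.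

\subsection*{Step 3: switching on the edges}
Let $\tau(t)\in\mathbb R^J$ have coordinates $\alpha+t$ at $L(e_1),\dots,L(e_m)$ and agree with $\theta_J(A_0)$ elsewhere. By Lemma~\ref{lem:ift}, the matrix
\[
A(\varepsilon,t)=A_0+\varepsilon E+X(\varepsilon,\tau(t))
\]
is analytic in $(\varepsilon,t)$ near $(0,0)$, equals $A_0$ at $(0,0)$, and satisfies $\theta_J(A(\varepsilon,t))=\tau(t)$. Its entries at the edges $ce_i$ equal $\varepsilon$.

\subsection*{Step 4: the remaining eigenvalue}
The interlacing argument of Lemma~\ref{lem:spectrum} does not need nonzero edge entries. It shows that $A(\varepsilon,t)$ has the eigenvalues $\lambda_w$ with multiplicity at least $d_w-1$ $(w\in H(c)\setminus\{c\})$ and $\alpha+t$ with multiplicity at least $m-1=d_c-2$; it also has each $\gamma\in\Gamma'$. For small $t$ these numbers are distinct, and by \eqref{eq:size} the bounds add up to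
\[
\sum_{w\in H(c)\setminus\{c\}}(d_w-1)+(d_c-2)+(q(c)-1)=|T_c|-1 .
\]
So the spectrum, as a multiset, consists of these $|T_c|-1$ \emph{listed} eigenvalues and one more,
\[
\nu(\varepsilon,t)=\operatorname{tr}A(\varepsilon,t)-\sum_{w\in H(c)\setminus\{c\}}(d_w-1)\lambda_w-(m-1)(\alpha+t)-\sum_{\gamma\in\Gamma'}\gamma ,
\]
which is analytic in $(\varepsilon,t)$. For $\varepsilon=0$ the matrix is block diagonal and $\alpha+t$ is an eigenvalue of all $m$ blocks on the $T_{e_i}$. Its multiplicity is at least $m$, but it is listed only $m-1$ times, so $\nu(0,t)=\alpha+t$. Thus $\nu(0,0)=\alpha$ and $\partial_t\nu(0,0)=1$, and the implicit function theorem gives an analytic function $t(\varepsilon)$ with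
\begin{equation}\label{eq:nu}
t(0)=0,\qquad \nu(\varepsilon,t(\varepsilon))=\alpha .
\end{equation}

We claim that $t(\varepsilon)\neq0$ and $t'(\varepsilon)\neq0$ for all small $\varepsilon\neq0$. By (O4) and Lemma~\ref{lem:pert}(ii), $\alpha+t(\varepsilon)=\theta_{L(e_i)}(A(\varepsilon,t(\varepsilon)))$ is visible at $e_i$ in the block on $T_{e_i}$, for every $i$. The entries at the edges $ce_i$ are $\varepsilon\neq0$, so Lemma~\ref{lem:branch}(a) with $s=m$ shows that $\alpha+t(\varepsilon)$ has multiplicity exactly $m-1$. Hence the unlisted eigenvalue $\nu=\alpha$ differs from $\alpha+t(\varepsilon)$, which means $t(\varepsilon)\neq0$. Since $t(0)=0$, the function $t$ is not constant, so $t'$ is an analytic function that is not identically zero, and its zeros do not accumulate at $0$. This is the point at which analyticity, and not only smoothness, is used.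

\subsection*{Step 5: the pair is good}
Take $\varepsilon>0$ small, $A=A(\varepsilon,t(\varepsilon))$ and $\lambda_c=\alpha+t(\varepsilon)$. The edge entries of $A$ are positive.

\emph{(G1) and avoidance of $Z$.} The finite set $Z\cup\Gamma\cup\{\lambda_w:w\in H(c)\setminus\{c\}\}$ misses a punctured neighborhood of $\alpha$, and $\lambda_c$ lies in it. The other $\lambda_w$ were treated in Step 1.

\emph{(G2): values.} For $\iota\in J$, $x_\iota=\theta_\iota(A)$ is a simple eigenvalue of $A[V_\iota]$ by construction. The eigenvalue $\alpha=\nu$ of $A$ is simple, because it differs from all listed eigenvalues: from $\lambda_c$ by Step 4, and from the others because they are in $\Gamma'$ or outside $\Gamma$.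

\emph{(G2): visibility.} It holds at $A_0$, and so at $A$ by Lemma~\ref{lem:pert}(ii), for $L(e)$ with $e^+\neq c$ and for $U(w)$ with $w\in H(e_i)\setminus\{e_i\}$ (the eigenvector is the one for $A_i$, extended by zero if necessary, and $u_\iota$ is the same vertex), for $L(e_i)$ by (O4), and for $U(e_1)$, where the eigenvector is $\mathbf 1_c$. In the remaining cases the vertex $u_\iota$ is $c$, and we use Lemma~\ref{lem:branch}(b).
\begin{itemize}
\item $U(e_i)$, $2\le i\le r$: apply it to $A[T_c\setminus T_{e_i}]$ with parts $T_{e_j}$, $j\neq i$. By (O2) and Lemma~\ref{lem:pert}(iii), $\lambda_{e_i}$ can be an eigenvalue only of the block $A[T_{e_{i-1}}]$, and then it is visible at $e_{i-1}$.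
\item $S(\gamma)$, $\gamma\in\Gamma'$: apply it to $A$ with parts $T_{e_1},\dots,T_{e_m}$. By (O3) and Lemma~\ref{lem:pert}(iii), $\gamma\in\Gamma'_i$ can be an eigenvalue only of the block $A[T_{e_i}]$, and then it is visible at $e_i$; and $\gamma_*$ is an eigenvalue of no block.
\item $S(\alpha)$: the only eigenvalue of $A[T_{e_i}]$ near $\alpha$ is $\theta_{L(e_i)}(A)=\lambda_c\neq\alpha$, so $\alpha$ is an eigenvalue of no block.
\end{itemize}

\emph{(G3).} We have $\theta^c=(\theta_J,\theta_{S(\alpha)})$ near $A$, and $D\theta_J(A)$ is surjective by Lemma~\ref{lem:ift}. It suffices to find a vector $Y\in\ker D\theta_J(A)$ with $D\theta_{S(\alpha)}(A)Y\neq0$: given a target, first solve for the coordinates in $J$ and then add a multiple of $Y$. Let $Y$ be the tangent vector at $s=\varepsilon$ of the curve $s\mapsto A(s,t(\varepsilon))$, along which the second argument is fixed. On this curve $\theta_J$ has the constant value $\tau(t(\varepsilon))$, so $D\theta_J(A)Y=0$. The number $\nu(s,t(\varepsilon))$ is an eigenvalue of $A(s,t(\varepsilon))$, is continuous in $s$, and equals $\alpha$ at $s=\varepsilon$. Since $\alpha$ is simple in $A$,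 for $s$ near $\varepsilon$ there is only one eigenvalue near $\alpha$, and so $\theta_{S(\alpha)}(A(s,t(\varepsilon)))=\nu(s,t(\varepsilon))$. Differentiating \eqref{eq:nu} gives
\[
D\theta_{S(\alpha)}(A)Y=\partial_\varepsilon\nu(\varepsilon,t(\varepsilon))=-\partial_t\nu(\varepsilon,t(\varepsilon))\,t'(\varepsilon)\neq0 ,
\]
because $\partial_t\nu$ is close to $1$ and $t'(\varepsilon)\neq0$. This completes the induction and the proof of Proposition~\ref{prop:main}, and with it of Theorem~\ref{thm:A}.

\section{Splitting the multiplicities}\label{sec:split}

At the root, (G3) says that the eigenvalues of the branches can be moved independently of each other while $\Gamma$ stays fixed. To prove Theorem~\ref{thm:B} we move the $d_i$ branch eigenvalues at $v_i$ apart, in groups of sizes $s_{i,1},\dots,s_{i,p_i}$. The branch lemma gives the multiplicity of each group value, and a count shows that the other eigenvalues released from $\lambda_{v_i}$ are simple.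

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $(A,\lambda)$ be $\Gamma$-good for $\rho$. The $d_w$ branches at a vertex $w$ of high degree are the sets $T_e$ $(e\in\operatorname{ch}(w))$ and $T\setminus T_w$; they correspond to the conditions $L(e)$ and $U(w)$. By (G2), $\lambda_w$ is an eigenvalue of each branch, visible at the neighbor of $w$. Choose disjoint compact intervals $K_w$ with $\lambda_w$ in the interior of $K_w$, so short that $K_w$ contains no element of $\Gamma$ and no eigenvalue of $A$ or $A(w)$ other than $\lambda_w$.

For each $i$ choose $\mu_{i,1}<\dots<\mu_{i,p_i}$ close to $\lambda_{v_i}$, and divide the branches at $v_i$ into groups of sizes $s_{i,1},\dots,s_{i,p_i}$. Let $\tau\in\mathbb R^{I(\rho)}$ have the coordinate $\mu_{i,j}$ at the conditions of the $j$th group at $v_i$ and $\gamma$ at $S(\gamma)$. By (G3) and Lemma~\ref{lem:ift} with $W_0=W=\operatorname{Sym}(\rho)$ and $\varepsilon=0$, there is $B$ with $\theta^\rho(B)=\tau$, and $B$ is as close to $A$ as we wish if the $\mu_{i,j}$ are close enough to the $\lambda_{v_i}$. In particular $B\in\mathcal S(T)$. By Lemmas~\ref{lem:spectrum} and~\ref{lem:pert}(i), $B$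 has exactly $d_w-1$ eigenvalues in each $K_w$. The $D+2$ elements of $\Gamma$ are simple eigenvalues of $B$ outside these intervals, and by \eqref{eq:count} there are no others.

Fix $w=v_i$ and write $d,p,s_j,\mu_j$ for $d_i,p_i,s_{i,j},\mu_{i,j}$. By Lemma~\ref{lem:pert}, each branch of $B$ at $w$ has exactly one eigenvalue in $K_w$, namely the $\mu_j$ of its group, and it is visible at the neighbor of $w$. So in $K_w$ the spectrum of $B(w)$ consists of the $\mu_j$ with multiplicities $s_j$, and Lemma~\ref{lem:branch}(a), with $w$ in the role of $c$ and the branches as parts, shows that $\mu_j$ has multiplicity exactly $s_j-1$ in $B$.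

Next we show that each open gap $(\mu_j,\mu_{j+1})$ contains an eigenvalue of $B$. Let $\beta_1\le\dots\le\beta_n$ and $\eta_1\le\dots\le\eta_{n-1}$ be the eigenvalues of $B$ and $B(w)$, and let $l$ be the largest index with $\eta_l=\mu_j$. Then
\[
\eta_{l-s_j+1}=\dots=\eta_l=\mu_j<\mu_{j+1}=\eta_{l+1}=\dots=\eta_{l+s_{j+1}} .
\]
Interlacing gives $\mu_j\le\beta_{l+1}\le\mu_{j+1}$. It also gives $\beta_{l-s_j+2}=\dots=\beta_l=\mu_j$, which are already $s_j-1$ copies of $\mu_j$, so $\beta_{l+1}\neq\mu_j$. Finally it gives $\beta_{l+2}=\dots=\beta_{l+s_{j+1}}=\mu_{j+1}$, which are already $s_{j+1}-1$ copies of $\mu_{j+1}$, so $\beta_{l+1}\neq\mu_{j+1}$. Thus $\beta_{l+1}$ lies in the gap. We have found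
\[
\sum_{j=1}^p(s_j-1)+(p-1)=d-1
\]
eigenvalues of $B$ in $K_w$, which is all of them. So each gap contains exactly one eigenvalue, and it is simple. Since the intervals $K_w$ are disjoint and miss $\Gamma$, the matrix $B$ has the properties stated in the theorem. The list $m_1,\dots,m_k,1,\dots,1$ comes from the partitions $d_i=(m_i+1)+1+\dots+1$, which exist because $m_i+1\le d_i$.

Finally let $T=K_{1,d}$ with $d\ge3$ and center $c$, and let $A\in\mathcal S(T)$ be arbitrary. Let the diagonal entries at the leaves take the distinct values $\mu_1,\dots,\mu_p$, with $\mu_j$ taken $s_j$ times, so that $d=s_1+\dots+s_p$. The branches are single vertices, where visibility is automatic, so $\mu_j$ has multiplicity $s_j-1$ in $A$ by Lemma~\ref{lem:branch}(a). Any other eigenvalue of $A$ is not an eigenvalue of $A(c)$, and is therefore simple by interlacing. So the list of $A$ consists of the numbers $s_j-1$ with $s_j\ge2$, completed by $1$'s to the sum $d+1$. This is the list obtained above from the partition $d=s_1+\dots+s_p$.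
\end{proof}

\begin{thebibliography}{1}

\bibitem{implicit}
\emph{The implicit construction of multiplicity lists for classes of trees and verification of some conjectures},
\texttt{https://scholarworks.wm.edu/cgi/viewcontent.cgi?article=2686\&context=aspubs}.

\end{thebibliography}
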